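# Orbit sampling for unlabeled graphs: forgetting the start in order $n$ steps

## The empty graph as a suspected trap

Let $\Omega$ be the set of all simple graphs on the vertex set $[n]=\{1,\dots,n\}$, and let $S_n$ act by renaming vertices. The orbits are the isomorphism classes, that is, the unlabeled graphs on $n$ vertices. The stabilizer of $\alpha\in\Omega$ is its automorphism group $\mathrm{Aut}(\alpha)$. For $g\in S_n$ let $\mathrm{fix}(g)\subseteq\Omega$ be the set of graphs $\beta$ with $g\in\mathrm{Aut}(\beta)$. The *orbit-sampling process* $M(\Omega,S_n)$ is the Markov chain that moves from $\alpha$ as follows: choose $g\in\mathrm{Aut}(\alpha)$ uniformly at random, then choose the new state uniformly at random in $\mathrm{fix}(g)$. Its stationary distribution gives every unlabeled graph the same total probability. The question is whether it gets close to that distribution in a number of steps polynomial in $n$, from every starting graph. It is taken from "Computation in permutation groups: counting and randomly sampling orbits" (http://www.cs.ox.ac.uk/people/leslieann.goldberg/papers/orbits.pdf), where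 it is put as "We do not know whether the orbit-sampling process is rapidly mixing for unlabelled graphs."

Here is what one would first guess. The chain forgets everything at a step where the chosen permutation is the identity, because the next state is then uniform on $\Omega$. From $\alpha$ this happens with probability $1/|\mathrm{Aut}(\alpha)|$. From the empty graph the probability is $1/n!$. So very symmetric graphs look like traps, and one guesses that the answer is *no*. Let us test this.

For $n=1$ there is one graph. For $n=2$ there are two graphs, both fixed by all of $S_2$, so the chain is uniform after one step.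

Let $n=3$. There are four classes: the empty graph $E$ (1 labeled graph, $|\mathrm{Aut}|=6$), one edge $O$ (3 graphs, $|\mathrm{Aut}|=2$), the path $V$ with two edges (3 graphs, $|\mathrm{Aut}|=2$), the triangle $K$ (1 graph, $|\mathrm{Aut}|=6$). The identity fixes all 8 graphs. The transposition $(1\,2)$ fixes 4 graphs, one from each class: the pair $12$ is free, and the pairs $13,23$ must agree. A 3-cycle fixes only $E$ and $K$. Let $x$ be the expected number of steps until the identity is chosen when we start from $E$ (or from $K$, by complementation), and let $y$ be the same from $O$ or $V$. From $E$ we choose the identity with probability $\frac16$, a transposition with probability $\frac12$, a 3-cycle with probability $\frac13$. From $O$ we choose the identity or a transposition with probability $\frac12$ each. Hence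
$$x=1+\tfrac12\cdot\tfrac{x+y}2+\tfrac13x,\qquad y=1+\tfrac12\cdot\tfrac{x+y}2 ,$$
and the solution is $x=4$, $y=\frac83$. The naive reasoning predicts $3!=6$ steps from $E$; the truth is smaller, because the chain does not stay at $E$.

This effect is strong for large $n$. Suppose $g$ has $k$ cycles, of lengths $\ell_1,\dots,\ell_k$. A graph in $\mathrm{fix}(g)$ is obtained by choosing one bit freely for each orbit of $\langle g\rangle$ on the pairs of vertices. There are $\lfloor \ell_a/2\rfloor$ such orbits inside a cycle of length $\ell_a$ and at least one between any two cycles, so at least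
$$\sum_a\frac{\ell_a-1}2+\frac{k(k-1)}2=\frac{n-k+k(k-1)}2=\frac{n-1+(k-1)^2}2\ge\frac{n-1}2$$
in total. So after one step from the empty graph, *whatever $g$ was chosen*, the chain is at the empty or the complete graph with probability at most $2\cdot2^{-(n-1)/2}$. The empty graph is not a trap. What matters is not the worst graph, but the typical graph in $\mathrm{fix}(g)$ for the worst $g$.

The guess is in fact wrong: the mixing time is of order $n$. The rest of the lecture proves this, and then shows that milder traps exist which hold the chain for about $n/2$ steps, so that the order $n$ is correct.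

## The chain, its stationary law, and the statements

**Notation.** We keep apart the set $\mathrm{fix}(g)\subseteq\Omega$ of *graphs* invariant under $g$ and the set $\mathrm{Fix}(g)\subseteq[n]$ of *points* fixed by $g$. We write $f(g)=|\mathrm{Fix}(g)|$. For a graph $\beta$ and a pair of vertices, $\beta(u,v)\in\{0,1\}$ tells whether $uv$ is an edge, and $\beta[Y]$ is the induced subgraph on $Y$. Logarithms are natural unless a base is shown.

**Definition (pair-orbits).** A *pair-orbit* of $g$ is an orbit of $\langle g\rangle$ on the unordered pairs of vertices. Their number is $c(g)$.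

A graph lies in $\mathrm{fix}(g)$ exactly when it is constant on every pair-orbit of $g$. Hence $|\mathrm{fix}(g)|=2^{c(g)}$, and a uniform $\beta\in\mathrm{fix}(g)$ is given by independent fair bits, one for each pair-orbit. We use three consequences throughout.

1. If $C\neq C'$ are cycles of $g$, then $\langle g\rangle$ acts on $C\times C'$ with all orbits of size $\mathrm{lcm}(|C|,|C'|)$, so there are $\gcd(|C|,|C'|)$ pair-orbits between $C$ and $C'$. In particular, there is just one if $C$ is a fixed point.
2. Every $u\in C$ meets all of these pair-orbits in its pairs with $C'$: some power of $g$ carries any given point of $C$ to $u$.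
3. If $Y$ is a $g$-invariant set of vertices and $\beta$ is uniform in $\mathrm{fix}(g)$, then $\beta[Y]$ is uniform among the graphs on $Y$ fixed by $g|_Y$.

Example: $n=7$ and $g=(1\,2\,3\,4)(5\,6)(7)$. Inside the 4-cycle the pair-orbits are $\{12,23,34,41\}$ and $\{13,24\}$. Inside the 2-cycle there is $\{56\}$. Between the two cycles there are $\gcd(4,2)=2$, namely $\{15,26,35,46\}$ and $\{16,25,36,45\}$. The point $7$ has one pair-orbit with each cycle. So $c(g)=7$ and $|\mathrm{fix}(g)|=128$.

**Stationary law.** Put $Z=\sum_{\alpha}|\mathrm{Aut}(\alpha)|$. Counting the pairs $(\alpha,g)$ with $\alpha\in\mathrm{fix}(g)$ in two ways gives $Z=\sum_g2^{c(g)}$. Let $\pi(\alpha)=|\mathrm{Aut}(\alpha)|/Z$. The orbit of $\alpha$ has $n!/|\mathrm{Aut}(\alpha)|$ elements, so each orbit has total probability $n!/Z$. If $\alpha$ has law $\pi$, then the pair $(\alpha,g)$ with $g$ uniform in $\mathrm{Aut}(\alpha)$ has probability $1/Z$ for each admissible pair. Replacing $\alpha$ by a uniform $\alpha'\in\mathrm{fix}(g)$ keeps the pair uniform, so $\alpha'$ has law $\pi$ as well. Thus $\pi$ is stationary. The transition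 matrix is
$$P(\alpha,\alpha')=\frac1{|\mathrm{Aut}(\alpha)|}\sum_{g\in\mathrm{Aut}(\alpha)\cap\mathrm{Aut}(\alpha')}2^{-c(g)} .\tag{1}$$

**Mixing.** Total variation distance is $d_{tv}(\mu,\nu)=\frac12\sum_\alpha|\mu(\alpha)-\nu(\alpha)|=\sum_\alpha(\mu(\alpha)-\nu(\alpha))^+$. Put
$$d(t)=\max_{\alpha}d_{tv}(P^t(\alpha,\cdot),\pi),\qquad \bar d(t)=\max_{\alpha,\alpha'}d_{tv}(P^t(\alpha,\cdot),P^t(\alpha',\cdot)).$$
The standard facts are these. Applying $P$ to two laws does not increase their distance, so $d$ is nonincreasing; $d(t)\le\bar d(t)\le2d(t)$; and $\bar d(s+t)\le\bar d(s)\bar d(t)$. With $\pi_t$ the law after $t$ steps from $\alpha_0$, the mixing time is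
$$\tau(\epsilon)=\max_{\alpha_0}\min\{t:d_{tv}(\pi_{t'},\pi)\le\epsilon\text{ for all }t'\ge t\},$$
and since distance to $\pi$ is nonincreasing along each trajectory, $\tau(\epsilon)=\min\{t:d(t)\le\epsilon\}$. *Rapidly mixing* means that $\tau(\epsilon)$ is bounded by a polynomial in $n$ and $\log\epsilon^{-1}$.

**Two more textbook facts.** *Orbit-counting lemma:* if a finite group $H$ acts on a finite set $X$ and $h\in H$ is uniform, the expected number of fixed points of $h$ is the number of orbits, because $\sum_{x}|H_x|/|H|=\sum_x1/|\text{orbit of }x|$. *Hoeffding's inequality:* if $X$ is a sum of $m$ independent $[0,1]$-valued variables, then $\Pr(X-\mathbb EX\ge t)\le e^{-2t^2/m}$ for $t\ge0$.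

**Theorem 1 (rapid mixing).** There is an absolute constant $C$ such that for all $n\ge1$ and $0<\epsilon<1$: $\tau(\epsilon)\le Cn\,(1+\log\epsilon^{-1})$.

**Theorem 2 (sharp order).** For $n\ge2$ let $\lambda_2$ be the second largest eigenvalue of $P$. There is an absolute constant $c>0$ with
$$\frac cn\le1-\lambda_2\quad(n\ge2),\qquad 1-\lambda_2\le\frac{2+o(1)}n,\qquad \tau(\epsilon)\ge\Big(\tfrac12-o(1)\Big)\,n\log\frac1{2\epsilon}\quad(0<\epsilon<\tfrac12),$$
where $o(1)\to0$ as $n\to\infty$, uniformly in $\epsilon$. So the relaxation time is $\Theta(n)$, and for $0<\epsilon\le\frac14$ and all sufficiently large $n$, $\tau(\epsilon)=\Theta(n\log\epsilon^{-1})$.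

Theorem 1 answers the question: the process is rapidly mixing. Theorem 2 is not needed for that. The optimal constant in the upper bound is not determined by the argument.

## Why the chance of the identity in one step is not enough

Write the process as $\alpha_0,g_1,\alpha_1,g_2,\alpha_2,\dots$, with $g_{t+1}$ uniform in $\mathrm{Aut}(\alpha_t)$ and $\alpha_t$ uniform in $\mathrm{fix}(g_t)$ for $t\ge1$. A sensible first plan is to show that for every $g$ a uniform $\beta\in\mathrm{fix}(g)$ has an automorphism group of polynomial size with decent probability. Then the identity would be chosen with polynomial probability at every step after the first.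

The plan stops at one inclusion: $\langle g\rangle\subseteq\mathrm{Aut}(\beta)$ for *every* $\beta\in\mathrm{fix}(g)$. So the chance of the identity at the next step is at most $1/|\langle g\rangle|$. Let $g$ have cycles whose lengths are the first $k$ primes $p_1<\dots<p_k$. By Chebyshev's bound $p_k=O(k\log k)$, we have $n=p_1+\dots+p_k=O(k^2\log k)$, so $k\ge n^{1/3}$ for large $k$. The order of $g$ is $p_1\cdots p_k\ge k!\ge(k/e)^k$, which grows faster than every polynomial in $n$.

The same example shows what does go right. Suppose that $\mathrm{Aut}(\beta)=\langle g\rangle$. By the orbit-counting lemma a random power of $g$ fixes on average as many points as $g$ has cycles, namely $k$, although $g$ itself fixes none. The chain need not reach the identity in one jump; it can *gain fixed points* step by step. So we follow $f_t=f(g_t)$, which equals $n$ exactly when $g_t=\mathrm{id}$. By the orbit-counting lemma,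
$$\mathbb E[f_{t+1}\mid\alpha_t]=\text{number of orbits of }\mathrm{Aut}(\alpha_t)\text{ on }[n].\tag{2}$$

**Definition (the good event).** For $\beta\in\mathrm{fix}(g)$ let $\mathrm{Good}_g$ be the event that every $\sigma\in\mathrm{Aut}(\beta)$ fixes every point of $\mathrm{Fix}(g)$.

If $g_t=g\ne\mathrm{id}$ and $\mathrm{Good}_g$ holds for $\alpha_t$, then the points of $\mathrm{Fix}(g)$ are singleton orbits and there is at least one further orbit. So the number in (2) is at least $f(g)+1$, and moreover $f_{t+1}\ge f(g)$ with certainty. The number of fixed points drifts upward.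

How likely is $\mathrm{Good}_g$? It cannot be close to certain for all $g$. Let $g$ have two fixed points $v_1,v_2$ and one cycle $C$ of length $n-2$. With probability $\frac12$ the single bits of $\{v_1\}\times C$ and $\{v_2\}\times C$ agree, and then the transposition of $v_1$ and $v_2$ is an automorphism of $\beta$. So we must accept that $\mathrm{Good}_g$ fails with constant probability when $f(g)$ is small, and we hope for better when $f(g)$ is large. The next two sections prove the following.

**Proposition B.** There are absolute constants $K_0,n_0\in\mathbb N$, with $K_0\ge8$, and $c_0\in(0,1)$ such that for all $n\ge n_0$ and all $g\in S_n$ with $f=f(g)\ge1$, a uniform $\beta\in\mathrm{fix}(g)$ satisfies $\Pr(\mathrm{Good}_g)\ge c_0$; and if $f\ge K_0$, then $\Pr(\mathrm{Good}_g)\ge1-2f^{-2}$.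

## Automorphisms that move a fixed point: the case of many cycles

The randomness in $\beta$ is governed by the number $k$ of cycles. If $k$ is not too small compared with the number $N$ of points, a union bound works, provided that it is organized with care.

**Lemma A.** Let $g$ be a permutation of a set $Y$, $|Y|=N$, with exactly $k\ge8$ cycles (fixed points included), and let $F$ be its set of fixed points. Let $\beta$ be a uniform graph on $Y$ fixed by $g$, and let $h=\lceil k/12\rceil$. Then
$$\Pr(\text{some }\sigma\in\mathrm{Aut}(\beta)\text{ moves a point of }F)\le k^2e^{-k/32}+2^kN^{2h}2^{-h(h-1)/2}.$$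

*Proof.* Let $C_1,\dots,C_k$ be the cycles. Suppose that $\sigma\in\mathrm{Aut}(\beta)$, $v\in F$ and $\sigma(v)=u\ne v$. Let $Q=\{a:\sigma(C_a)\ne C_a\}$ be the set of (indices of) cycles that $\sigma$ does not preserve. If $Q$ is small, then $v$ and $u$ must look alike toward most cycles. If $Q$ is large, then $\sigma$ transports many bits to other places. Both are unlikely.

**Step 1: few cycles disturbed, $|Q|\le k/4$.** The purpose is to bound this case by $k^2e^{-k/32}$, with a union bound over at most $k^2$ choices. Let $C$ be the cycle that contains $u$; then $C\ne\{v\}$. For a cycle $C_a\ne\{v\},C$ let $x_a$ be the bit of the single pair-orbit $\{v\}\times C_a$. If $a\notin Q$, then for each $w\in C_a$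
$$\beta(u,\sigma(w))=\beta(\sigma(v),\sigma(w))=\beta(v,w)=x_a ,$$
and $\sigma(w)$ runs over all of $C_a$. So the following event holds:
$$E_a(v,C):\quad\text{all pairs between }u\text{ and }C_a\text{ have value }x_a .$$
By fact 2 the pairs between $u$ and $C_a$ meet all pair-orbits between $C$ and $C_a$. So $E_a(v,C)$ says that all $\gcd(|C|,|C_a|)$ of these pair-orbits have value $x_a$. It depends on $u$ only through $C$, and this is why the union bound is over pairs $(v,C)$ and not over $(v,u)$. Its probability is $2^{-\gcd(|C|,|C_a|)}\le\frac12$. For fixed $(v,C)$ the $k-2$ events $E_a(v,C)$ are independent, since they involve disjoint sets of pair-orbits. Let $X$ be the number of them that occur. Then $\mathbb EX\le\frac{k-2}2=\frac k2-1$, and in the present case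
$$X\ge k-2-|Q|\ge\tfrac34k-2,\qquad\text{so}\qquad X-\mathbb EX\ge\tfrac k4-1\ge\tfrac k8,$$
the last inequality because $k\ge8$. Hoeffding's inequality with $m=k-2$ bounds the probability by
$$\exp\Big(-\frac{2(k/4-1)^2}{k-2}\Big)\le\exp\Big(-\frac{2(k/8)^2}{k}\Big)=e^{-k/32}.$$
There are at most $k^2$ pairs $(v,C)$, and this gives the first term.

**Step 2: many cycles disturbed, $|Q|>k/4$.** The purpose is to find a set of $h$ cycles whose mutual bits are copied by $\sigma$ from bits elsewhere, which costs $2^{-\binom h2}$. For $a\in Q$ choose $b_a\in C_a$ with $\sigma(b_a)\notin C_a$. This is possible, because $\sigma(C_a)\neq C_a$ and $|\sigma(C_a)|=|C_a|$. Let $\rho(a)\ne a$ be the index of the cycle that contains $\sigma(b_a)$. We want a set $I$ of indices such that $\rho(I)\cap I=\emptyset$. Form the graph on $Q$ with edges $\{a,\rho(a)\}$, for those $a\in Q$ with $\rho(a)\in Q$. For nonempty $W\subseteq Q$, every edge inside $W$ has the form $\{a,\rho(a)\}$ with $a\in W$, so there are at most $|W|$ edges inside $W$, and some vertex of $W$ has degree at most 2 in the induced subgraph. Removing such vertices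 one after another and coloring them greedily in the reverse order, we see that the graph is 3-colorable. So it has an independent set of size at least $|Q|/3>k/12$, hence at least $h$. Take an independent set $I$ with $|I|=h$. Then $\rho(I)\cap I=\emptyset$.

Put $d_a=\sigma(b_a)$ for $a\in I$. The $d_a$ are distinct points outside $\bigcup_{a\in I}C_a$, and for distinct $a,a'\in I$
$$\beta(b_a,b_{a'})=\beta(d_a,d_{a'}).\tag{3}$$
Now fix the data $(I,(b_a)_{a\in I},(d_a)_{a\in I})$, forget $\sigma$, and ask for the probability that all equations (3) hold. The pairs $\{b_a,b_{a'}\}$ lie in $\binom h2$ distinct pair-orbits, because they lie between different pairs of cycles. The pairs $\{d_a,d_{a'}\}$ lie in pair-orbits inside the invariant set $Y\setminus\bigcup_{a\in I}C_a$, which are different from the former ones. Conditionally on the bits of the latter, each equation (3) prescribes the value of a different fresh bit. So all of them hold with probability exactly $2^{-\binom h2}$. There are at most $2^k$ choices of $I$ and at most $N^{2h}$ choices of the points $b_a,d_a$. The union bound gives the second term.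 $\square$

The second term is small only if $\log N$ is small compared with $k$. If $g$ has one fixed point and one cycle of length $n-1$, then $k=2$ and the lemma says nothing. So long cycles have to be treated in another way before Lemma A is used.

## Peeling off the long cycles by their degrees

All vertices of one cycle of $g$ have the same degree in $\beta\in\mathrm{fix}(g)$. A long cycle has many pair-orbits inside, so its degree is spread out and is unlikely to coincide with that of another cycle. A cycle that is recognized by its degree is preserved by all automorphisms and can be removed. We remove cycles in decreasing order of length as long as the current cycle is long compared with the *number* of cycles not yet removed.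

*Proof of Proposition B.*

**Step 1: the constants.** We choose $K_0$ so that Lemma A is effective on sets with fewer than $4k^9$ points. Fix an integer $K_0\ge8$ such that for all $k\ge K_0$, with $h=\lceil k/12\rceil$,
$$k^2e^{-k/32}+2^k(4k^9)^{2h}2^{-h(h-1)/2}\le k^{-2}.\tag{4}$$
This is possible: since $k\le12h$, the second term is at most $2$ to the power $12h+2h\log_2(4k^9)-h(h-1)/2$, and as $\log_2(4k^9)=O(\log h)$, this exponent is at most $-h^2/4$ for large $k$. With $h\ge k/12$, both terms of (4) are at most $\frac12k^{-2}$ for large $k$. Put $N_0=4K_0^9$ and take any $n_0\ge N_0$.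

**Step 2: where to cut.** We split $[n]$ into long cycles and a rest $Y$ that has few points compared with its number of cycles. Let $C_1,\dots,C_k$ be the cycles of $g$, with lengths $\ell_1\ge\dots\ge\ell_k$, and let $r_i=k-i+1$ be the number of cycles from $C_i$ on. Let $j$ be the least index with $\ell_j<4r_j^8$. It exists, since $f\ge1$ gives $\ell_k=1<4=4r_k^8$. Put
$$Y=\bigcup_{i\ge j}C_i,\qquad\kappa=r_j,$$
so that $\kappa$ is the number of cycles in $Y$. For $i<j$ we have $\ell_i\ge4r_i^8>1$, so no fixed point has been peeled off: $F:=\mathrm{Fix}(g)\subseteq Y$ and $\kappa\ge f\ge1$. Also $|Y|\le\kappa\ell_j<4\kappa^9$.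

For example, if the cycle lengths are $30000,5,1$, the thresholds $4r_i^8$ are $4\cdot3^8=26244$, $4\cdot2^8=1024$ and $4$. So $j=2$, and $Y$ consists of the 5-cycle and the fixed point, with $\kappa=2$. If the lengths are $20000,5,1$, nothing is peeled off.

**Step 3: long cycles have private degrees.** Let $\mathcal D$ be the event that for all $i<j$ and all $i'>i$, the common degree in $\beta$ of the vertices of $C_i$ differs from that of the vertices of $C_{i'}$. The purpose is to show that, *conditionally on any values of all bits other than those inside $C_1,\dots,C_{j-1}$*,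
$$\Pr(\mathcal D^c\mid\cdot)\le\frac1{2\kappa^2}\le\frac12.\tag{5}$$
The conditional form will matter in Step 5.

Fix $i<j$ and $i'>i$, and condition on all bits except those of pairs inside $C_i$. The degree of $C_{i'}$ is then determined. Identify $C_i$ with $\mathbb Z_{\ell_i}$ so that $g$ is $x\mapsto x+1$. The pair-orbits inside $C_i$ correspond to the differences $\pm s$ with $1\le s\le\ell_i/2$. One with $s<\ell_i/2$ contributes $0$ or $2$ to the degree; the one with $s=\ell_i/2$, if $\ell_i$ is even, contributes $0$ or $1$. So the degree of $C_i$ is a constant plus $2\,\mathrm{Bin}(M,\frac12)$, plus an independent $\mathrm{Bernoulli}(\frac12)$ variable if $\ell_i$ is even, where $M=\lfloor(\ell_i-1)/2\rfloor$. Since $i<j$ we have $r_i\ge\kappa+1\ge2$, so $\ell_i\ge4\cdot2^8=1024$ and $M\ge(\ell_i-2)/2\ge\ell_i/3$.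

We need a bound for the largest atom: for $M\ge1$ every value of $\mathrm{Bin}(M,\frac12)$ has probability at most $M^{-1/2}$. First, $\binom{2m}m4^{-m}\le(3m+1)^{-1/2}$ for $m\ge0$. This holds with equality for $m=0$. Going from $m$ to $m+1$ multiplies the left side by $\frac{2m+1}{2m+2}$, so the induction step needs $(2m+1)^2(3m+4)\le(2m+2)^2(3m+1)$, that is, $12m^3+28m^2+19m+4\le12m^3+28m^2+20m+4$, which is true. For $M=2m$ the largest atom is the central one, and it is at most $(\frac32M+1)^{-1/2}\le M^{-1/2}$. For odd $M$, adding an independent variable does not increase the largest atom, so it is at most that of $\mathrm{Bin}(M-1,\frac12)$, hence at most $(\frac32(M-1)+1)^{-1/2}=(\frac{3M-1}2)^{-1/2}\le M^{-1/2}$.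

The possible extra Bernoulli variable does not increase the largest atom either. So the two degrees coincide with conditional probability at most
$$M^{-1/2}\le\sqrt{3/\ell_i}\le2\ell_i^{-1/2}\le r_i^{-4},$$
the last inequality because $\ell_i\ge4r_i^8$. This bound holds for all values of the conditioned bits, so also when only the bits not inside $C_1,\dots,C_{j-1}$ are prescribed. For each $i<j$ there are $r_i-1$ indices $i'>i$, and the $r_i$ with $i<j$ are distinct integers greater than $\kappa$. Hence
$$\Pr(\mathcal D^c\mid\cdot)\le\sum_{i<j}(r_i-1)r_i^{-4}\le\sum_{r>\kappa}r^{-3}\le\int_\kappa^\infty x^{-3}\,dx=\frac1{2\kappa^2},$$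
which is (5).

*Consequence.* On $\mathcal D$, each $C_i$ with $i<j$ is a full level set of the degree function: a later cycle has a different degree by the condition for $i$, and an earlier cycle $C_{i''}$ has a different degree by the condition for $i''$. Automorphisms preserve degrees. So each $C_i$ $(i<j)$, and therefore $Y$, is $\mathrm{Aut}(\beta)$-invariant, and automorphisms of $\beta$ restrict to automorphisms of $\beta[Y]$.

**Step 4: the case $\kappa\ge K_0$.** Here the rest $Y$ has many cycles, and Lemma A finishes. Apply it to $g|_Y$ and $\beta[Y]$, which is uniform by fact 3, with $k=\kappa$ and $N=|Y|<4\kappa^9$. By (4), with probability at least $1-\kappa^{-2}$ every automorphism of $\beta[Y]$ fixes $F$ pointwise. Together with $\mathcal D$ and (5) this gives $\Pr(\mathrm{Good}_g)\ge1-\frac32\kappa^{-2}$. This is at least $\frac12$, and at least $1-2f^{-2}$ because $\kappa\ge f$. If $f\ge K_0$, then $\kappa\ge f\ge K_0$ and we are in this case, so the second assertion of the proposition is proved.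

**Step 5: the case $\kappa<K_0$.** Here the rest is bounded in size, and we only need a constant probability, so we may force a rigid picture on $Y$. We have $|Y|<4\kappa^9<N_0\le n$, so $Y\ne[n]$; thus $j\ge2$ and $C_1\cap Y=\emptyset$. Let $F=\{v_1,\dots,v_f\}$, and let $\mathcal L$ be the following event: $v_1$ is adjacent to all of $C_1$; no other vertex of $Y$ has a neighbor in $C_1$; and the edges of $\beta[Y]$ are exactly $v_1v_2,v_2v_3,\dots,v_{f-1}v_f$. This is consistent with $g$-invariance, since $\{v_1\}\times C_1$ is one pair-orbit and each pair $v_sv_{s+1}$ is a pair-orbit by itself. The event prescribes at most $|Y|^2$ bits inside $Y$ and at most $\sum_{C\subseteq Y}\gcd(|C|,\ell_1)\le|Y|$ bits between $Y$ and $C_1$, where $C$ runs over the cycles in $Y$. None of these bits lies inside $C_1,\dots,C_{j-1}$. So $\Pr(\mathcal L)\ge2^{-N_0^2-N_0}$, and by (5), $\Pr(\mathcal D\mid\mathcal L)\ge\frac12$.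

On $\mathcal D\cap\mathcal L$ let $\sigma\in\mathrm{Aut}(\beta)$. It preserves $C_1$ and $Y$. It fixes $v_1$, the only vertex of $Y$ with a neighbor in $C_1$. If it fixes $v_1,\dots,v_s$, then it fixes $v_{s+1}$, the only neighbor of $v_s$ in $Y$ other than $v_{s-1}$ (for $s=1$, the only neighbor in $Y$). So $\mathrm{Good}_g$ holds, and $\Pr(\mathrm{Good}_g)\ge2^{-N_0^2-N_0-1}=:c_0$. Since $c_0\le\frac12$, Step 4 also gives probability at least $c_0$. $\square$

## The stationary law is nearly uniform

When the identity is chosen, the next state is uniform on $\Omega$, while we want it to be close to $\pi$. Let $U$ be the uniform law on $\Omega$ and let $z_n=Z\,2^{-\binom n2}$.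

**Lemma C.** As $n\to\infty$, $z_n\to1$, $d_{tv}(U,\pi)\to0$ and $\pi(\{\alpha:\mathrm{Aut}(\alpha)=1\})\to1$.

*Proof.* Let $g$ move exactly $m\ge2$ points. A pair fixed by $g$ consists of two fixed points or is a 2-cycle, so there are at most $\binom{n-m}2+\frac m2$ fixed pairs. All other pair-orbits have length at least 2. Hence
$$\binom n2-c(g)\ge\frac12\Big(\binom n2-\binom{n-m}2-\frac m2\Big)=\frac m2\Big(n-\frac m2-1\Big)\ge\frac{m(n-2)}4,$$
where the equality uses $\binom n2-\binom{n-m}2=mn-\frac{m^2}2-\frac m2$ and the last inequality uses $m\le n$. There are at most $\binom nm m!\le n^m$ such $g$. The identity contributes $1$ to $z_n=\sum_g2^{c(g)-\binom n2}$, so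
$$0\le z_n-1\le\sum_{m\ge2}\big(n2^{-(n-2)/4}\big)^m\to0 .$$
Since $|\mathrm{Aut}(\alpha)|\ge1$, we have $\pi(\alpha)\ge1/Z=U(\alpha)/z_n$. So $U(\alpha)-\pi(\alpha)\le U(\alpha)(1-1/z_n)$, and summing positive parts gives $d_{tv}(U,\pi)\le1-1/z_n\to0$. Finally, let $A$ be the number of graphs with trivial automorphism group. All other graphs have at least two automorphisms, so $Z\ge A+2(2^{\binom n2}-A)$. Thus $A\ge2\cdot2^{\binom n2}-Z$ and $\pi(\mathrm{Aut}=1)=A/Z\ge(2-z_n)/z_n\to1$. $\square$

## A convex potential and the proof of Theorem 1

Can we use $f_t$ itself as a potential? With $q=\Pr(\mathrm{Good}_g\text{ fails})$, what we know is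
$$\mathbb E[f_{t+1}\mid g_t=g]-f\ge(1-q)(f+1)-f=1-q(f+1).$$
For large $f$ this is fine, since $q\le2f^{-2}$. For $1\le f<K_0$ we know only $q\le1-c_0$ with a tiny $c_0$, and already for $f=1$ the bound is $1-2q$, which may be negative. The possible loss on failure is all of $f$, while the guaranteed gain on success is only $1$. So we measure $f$ on a scale on which, below $K_0$, the next increment is worth far more than everything gained before; on failure there is then little to lose. Above $K_0$ the scale is linear, so that the potential is at most $n$.

*Proof of Theorem 1.* Let $R=K_0\ge8$. By Lemma C we may enlarge $n_0$ so that $d_{tv}(U,\pi)\le\frac18$ for $n\ge n_0$.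

**Step 1: small $n$.** This step disposes of $n<n_0$. The identity is chosen with probability at least $1/n!$ from every state, so $P(\alpha,\cdot)\ge\frac1{n!}U$ and $\bar d(1)\le1-\frac1{n!}$. Hence $d(t)\le\bar d(1)^t\le e^{-t/n!}$ and $\tau(\epsilon)\le\lceil n_0!\log\epsilon^{-1}\rceil$, which is at most $C(1+\log\epsilon^{-1})$ for a suitable constant. From now on $n\ge n_0$.

**Step 2: the potential.** We define the scale just described. Let $\lambda=c_0/(2+c_0)$, so that $\lambda/(1-\lambda)=c_0/2$. Put
$$a_x=\lambda^{R-x}\ (0\le x\le R),\qquad a_x=1\ (x\ge R),\qquad\varphi(x)=\sum_{0\le y<x}a_y$$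
for integers $x\ge0$. Then $0\le\varphi(x)\le x$. Since $a$ is nondecreasing,
$$\varphi(y)\ge\varphi(x)+a_x(y-x)\qquad(y\ge x\ge0).\tag{6}$$

**Step 3: the drift.** We show that the potential gains a constant on average until the identity appears. Precisely, put $c_1=\frac12c_0\lambda^R$. The claim is: for $t\ge1$ and $g\ne\mathrm{id}$, conditionally on $g_t=g$ and on the earlier history,
$$\mathbb E[\varphi(f_{t+1})]\ge\varphi(f(g))+c_1.\tag{7}$$

Under this conditioning $\beta=\alpha_t$ is uniform in $\mathrm{fix}(g)$. Write $f=f(g)$ and $q=\Pr(\mathrm{Good}_g\text{ fails})$. On $\mathrm{Good}_g$ every element of $\mathrm{Aut}(\beta)$ fixes $\mathrm{Fix}(g)$ pointwise, so $f_{t+1}\ge f$. By (2), $\mathbb E[f_{t+1}\mid\beta]$ is the number of orbits of $\mathrm{Aut}(\beta)$, and this is at least $f+1$, because $\mathrm{Fix}(g)$ contributes $f$ singleton orbits and $[n]\setminus\mathrm{Fix}(g)\ne\emptyset$. By (6), on $\mathrm{Good}_g$,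
$$\mathbb E[\varphi(f_{t+1})\mid\beta]\ge\varphi(f)+a_f\,\mathbb E[f_{t+1}-f\mid\beta]\ge\varphi(f)+a_f .$$
Off $\mathrm{Good}_g$ we use only $\varphi\ge0$. Therefore
$$\mathbb E[\varphi(f_{t+1})\mid g_t=g]-\varphi(f)\ge(1-q)(\varphi(f)+a_f)-\varphi(f)=(1-q)a_f-q\,\varphi(f).$$
There are three ranges of $f$.

* $f=0$. Then $\mathrm{Good}_g$ holds trivially, so $q=0$, and the right side is $a_0=\lambda^R\ge c_1$.
* $1\le f<R$. Then $1-q\ge c_0$ by Proposition B, and $\varphi(f)=\sum_{0\le y<f}\lambda^{R-y}=a_f\sum_{s=1}^f\lambda^s\le\frac\lambda{1-\lambda}a_f=\frac{c_0}2a_f$. So the right side is at least $c_0a_f-\frac{c_0}2a_f=\frac{c_0}2a_f\ge\frac{c_0}2\lambda^R=c_1$.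
* $f\ge R$. Then $q\le2f^{-2}$ by Proposition B, $a_f=1$ and $\varphi(f)\le f$. So the right side is at least $1-2f^{-2}-2f^{-1}\ge\frac12\ge c_1$, since $f\ge8$.

**Step 4: hitting time of the identity.** We turn the drift into a bound for $T=\min\{t\ge1:g_t=\mathrm{id}\}$. For $t\ge1$,
$$\varphi(f_{T\wedge t})=\varphi(f_1)+\sum_{s=1}^{t-1}1_{\{T>s\}}\big(\varphi(f_{s+1})-\varphi(f_s)\big).$$
The event $T>s$ is determined by $g_1,\dots,g_s$, and on it $g_s\ne\mathrm{id}$, so (7) applies. Taking expectations, and using $\varphi(f_{T\wedge t})\le n$ and $\varphi(f_1)\ge0$,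
$$n\ge c_1\sum_{s=1}^{t-1}\Pr(T>s)=c_1\,\mathbb E[(T\wedge t)-1].$$
Letting $t\to\infty$ gives $\mathbb E[T]\le1+n/c_1$ from every starting state.

**Step 5: mixing.** We use that $\alpha_T$ is uniform. The event $T=s$ is determined by $g_1,\dots,g_s$, with $g_s=\mathrm{id}$; conditionally on it, $\alpha_s$ is uniform on $\mathrm{fix}(\mathrm{id})=\Omega$. So for $t\ge s$ the conditional law of $\alpha_t$ is $UP^{t-s}$, and $d_{tv}(UP^{t-s},\pi)\le d_{tv}(U,\pi)$ because $\pi P=\pi$. Averaging over the value of $T$,
$$d(t)\le\max_{\alpha_0}\Pr(T>t)+d_{tv}(U,\pi).$$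
Let $t_0=\lceil4(1+n/c_1)\rceil$. By Markov's inequality $\Pr(T>t_0)\le\frac14$, so $d(t_0)\le\frac14+\frac18=\frac38$ and $\bar d(t_0)\le\frac34$. By submultiplicativity,
$$d(mt_0)\le\bar d(mt_0)\le(3/4)^m\qquad\text{for all }m.\tag{8}$$
Hence $\tau(\epsilon)\le t_0\lceil\log\epsilon^{-1}/\log\frac43\rceil=O(n(1+\log\epsilon^{-1}))$. $\square$

So the orbit-sampling process for unlabeled graphs is rapidly mixing.

## Two prime cycles: a trap that holds for about $n/2$ steps

We now prove Theorem 2. The traps are graphs whose automorphism group is generated by a permutation $g$ with two $p$-cycles, $p\approx n/2$ prime, and a few fixed points. Here $\langle g\rangle\setminus\{\mathrm{id}\}$ consists of permutations of the same cycle type, so no fixed points can be gained gradually: one has to wait for the identity, which has probability $1/p$. Let $n\ge2$.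

**Step 1: eigenvalues and distance.** This step links $\lambda_2$ to $d(t)$. By (1),
$$\pi(\alpha)P(\alpha,\alpha')=Z^{-1}\sum_{g\in\mathrm{Aut}(\alpha)\cap\mathrm{Aut}(\alpha')}2^{-c(g)}$$
is symmetric in $\alpha,\alpha'$, so $P$ is reversible with respect to $\pi$ and its eigenvalues are real. All entries of $P$ are positive (take $g=\mathrm{id}$), so $\lambda_2<1$. If $P\psi=\lambda\psi$ with $\lambda\ne1$ and $\psi\neq0$, then $\sum\pi\psi=\sum(\pi P)\psi=\lambda\sum\pi\psi$ gives $\sum\pi\psi=0$, so
$$|\lambda^t\psi(\alpha)|=\Big|\sum_{\alpha'}(P^t(\alpha,\alpha')-\pi(\alpha'))\psi(\alpha')\Big|\le2\|\psi\|_\infty d(t).$$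
Taking $\alpha$ with $|\psi(\alpha)|$ maximal,
$$d(t)\ge\tfrac12|\lambda|^t.\tag{9}$$

**Step 2: $1-\lambda_2\ge c/n$.** This follows from Theorem 1's proof. If $\lambda_2\le0$, then the gap is at least $1$. Let $\lambda_2>0$ and $n\ge n_0$. By (8) and (9), $\lambda_2^{mt_0}\le2(3/4)^m$ for all $m$. Taking $m$-th roots and letting $m\to\infty$ gives $\lambda_2^{t_0}\le\frac34$. With $x=\log(4/3)/t_0\in(0,1]$ and $1-e^{-x}\ge x/2$,
$$1-\lambda_2\ge1-(3/4)^{1/t_0}\ge\frac{\log(4/3)}{2t_0}\ge\frac cn .$$
For the finitely many smaller $n$ the gap is positive, and we decrease $c$.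

**Step 3: the permutation $g$.** We set up the trap. Let $n$ be large, and let $p$ be the largest prime with $2p\le n-\log^2n$. By the prime number theorem the ratios of consecutive primes tend to 1, so $p=(\frac12-o(1))n$. Let $g\in S_n$ have two $p$-cycles $A,B$ and a set $F$ of $f=n-2p\ge\log^2n$ fixed points. Identify $A$ and $B$ with $\mathbb Z_p$ so that $g$ is $x\mapsto x+1$ on each. For a uniform $\beta\in\mathrm{fix}(g)$, a point $x\in A$ is adjacent to $y\in B$ iff $y-x\in J$, where $J$ is a uniform random subset of $\mathbb Z_p$. We use a classical theorem.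

**Burnside's theorem.** A transitive permutation group of prime degree $p$ is 2-transitive or has a normal Sylow $p$-subgroup.

**Step 4: the claim that typically $\mathrm{Aut}(\beta)=\langle g\rangle$.** For uniform $\beta\in\mathrm{fix}(g)$ we show
$$\delta:=\Pr(\mathrm{Aut}(\beta)\ne\langle g\rangle)=o(n^{-1}).\tag{10}$$
Consider the following bad events.

* (a) Some automorphism of $\beta$ moves a point of $F$. Lemma A with $N=n$, $k=f+2\ge\log^2n$ and $h=\lceil k/12\rceil$ bounds the probability by $k^2e^{-k/32}+2^{h(12+2\log_2n-(h-1)/2)}$. The first term is at most $n^2e^{-(\log^2n)/32}=o(n^{-1})$. Since $h\ge\frac1{12}\log^2n$, the bracket is at most $-h/4$ for large $n$, so the second term is at most $2^{-h^2/4}=o(n^{-1})$.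
* (b) $A$ and $B$ have the same neighborhood in $F$. For each $v\in F$ the bits of $\{v\}\times A$ and $\{v\}\times B$ are independent, so the probability is $2^{-f}=o(n^{-1})$.
* (c) $\beta[A]$ or $\beta[B]$ is complete or empty. There are $(p-1)/2$ pair-orbits inside each, so the probability is at most $4\cdot2^{-(p-1)/2}$.
* (d) $J\in\{\emptyset,\mathbb Z_p\}$. The probability is $2^{1-p}$.
* (e) $aJ+e=J$ for some $a\in\mathbb Z_p\setminus\{0,1\}$ and $e\in\mathbb Z_p$. The permutation $t\mapsto at+e$ has exactly one fixed point, and all its other orbits have length at least 2, so it has at most $1+\frac{p-1}2$ orbits. The set $J$ must be a union of orbits, which has probability at most $2^{1+(p-1)/2-p}=2^{-(p-1)/2}$. In total this is at most $p^22^{-(p-1)/2}$.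

The total probability is $o(n^{-1})$. Suppose that none of these events occurs, and let $\sigma\in\mathrm{Aut}(\beta)$. We show $\sigma\in\langle g\rangle$.

*$\sigma$ preserves $A$ and $B$.* By not-(a), $\sigma$ fixes $F$ pointwise, so it preserves $A\cup B$, and $\sigma(x)$ has the same neighborhood in $F$ as $x$. All vertices of $A$ have the same neighborhood in $F$, and so have all vertices of $B$; by not-(b) the two neighborhoods differ.

*$\sigma$ is affine on $A$ and on $B$.* Let $H_A$ be the group induced by $\mathrm{Aut}(\beta)$ on $A$. It contains $g|_A$, so it is transitive of prime degree $p$. It is not 2-transitive, since otherwise $\beta[A]$ would be complete or empty, against not-(c). By Burnside's theorem it has a normal Sylow $p$-subgroup. Since $p^2\nmid p!$, this subgroup has order $p$; being normal, it is the unique Sylow $p$-subgroup of $H_A$, so it equals $\langle g|_A\rangle$. Thus $\sigma|_A$ normalizes $\langle g|_A\rangle$: there is $a\ne0$ with $\sigma(x+1)=\sigma(x)+a$ for all $x\in A$. Hence $\sigma(x)=ax+b$ on $A$. In the same way $\sigma(y)=a'y+b'$ on $B$.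

*$a'=a$.* The automorphism $(\sigma g\sigma^{-1})g^{-a}$ is the identity on $A\cup F$ and is the translation by $a'-a$ on $B$. So $J+(a'-a)=J$. A set invariant under a nonzero translation of $\mathbb Z_p$ is $\emptyset$ or $\mathbb Z_p$; by not-(d), $a'=a$.

*$\sigma$ is a power of $g$.* Now $y-x\in J$ iff $(ay+b')-(ax+b)=a(y-x)+(b'-b)\in J$. So $aJ+(b'-b)=J$. By not-(e), $a=1$, and then by not-(d), $b'=b$. So $\sigma=g^b$, and (10) is proved.

**Step 5: $1-\lambda_2\le(2+o(1))/n$.** We use the set of trapped graphs as a test set. Let
$$S=\{\alpha:\mathrm{Aut}(\alpha)\text{ is conjugate to }\langle g\rangle\},$$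
which is nonempty by (10). From $\alpha\in S$, the group $\mathrm{Aut}(\alpha)$ has order $p$, and the chosen element $g'$ is not the identity with probability $1-\frac1p$. In that case $g'$ generates $\mathrm{Aut}(\alpha)$, and it has two $p$-cycles and $f$ fixed points, so it is conjugate to $g$. The next state is uniform on $\mathrm{fix}(g')$, so by (10), after renaming the vertices, its automorphism group is $\langle g'\rangle$ with probability at least $1-\delta$, and then it lies in $S$. Thus from every $\alpha\in S$ the probability of leaving $S$ is at most $\frac1p+\delta$.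

For a reversible chain, $1-\lambda_2$ is the minimum over nonconstant $\psi$ of $\frac12\sum_{\alpha,\alpha'}\pi(\alpha)P(\alpha,\alpha')(\psi(\alpha)-\psi(\alpha'))^2$ divided by the variance of $\psi$ under $\pi$. With $\psi=1_S$,
$$1-\lambda_2\le\frac{\sum_{\alpha\in S,\alpha'\notin S}\pi(\alpha)P(\alpha,\alpha')}{\pi(S)\pi(S^c)}\le\frac{\frac1p+\delta}{\pi(S^c)}=\frac{2+o(1)}n .$$
Here $\frac1p=\frac{2+o(1)}n$, $\delta=o(n^{-1})$, and $\pi(S^c)\ge\pi(\mathrm{Aut}=1)\to1$ by Lemma C.

**Step 6: the lower bound for $\tau$.** We translate the gap into a time. For large $n$ we have $\lambda_2>0$ by Step 5. At $t=\tau(\epsilon)$ inequality (9) gives $\frac12\lambda_2^t\le d(t)\le\epsilon$. Also $\log(1/\lambda_2)\le\frac{2+o(1)}n$, since $-\log(1-x)=x+O(x^2)$ as $x\to0$. So for $0<\epsilon<\frac12$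
$$\tau(\epsilon)\ge\frac{\log(1/2\epsilon)}{\log(1/\lambda_2)}\ge\Big(\tfrac12-o(1)\Big)\,n\log\frac1{2\epsilon},$$
with $o(1)$ not depending on $\epsilon$. For $\epsilon\le\frac14$ we have $\log\frac1\epsilon\ge2\log2$, so $\log\frac1{2\epsilon}\ge\frac12\log\frac1\epsilon$, and $1+\log\epsilon^{-1}\le2\log\epsilon^{-1}$ because $\log4>1$. With Theorem 1 this gives $\tau(\epsilon)=\Theta(n\log\epsilon^{-1})$ for all large $n$. By Steps 2 and 5 the relaxation time $1/(1-\lambda_2)$ is $\Theta(n)$. $\square$
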